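\title{Packings of unit disks with convex hull of least area are Groemer packings}

\begin{abstract}
Among all packings of $n$ unit disks in the plane, consider those whose convex hull has least area. We prove that their centers are always the points of a triangular lattice of edge length $2$ in a convex polygon with sides in lattice directions, and that the least area equals either the lower bound in Wegner's inequality or that bound plus $2-\sqrt3$. The proof trims the Delaunay triangulation of the centers, bounds the number of its boundary edges by a peeling induction that tolerates distorted triangles, and shows that distortion costs twice as much in area as it can save on the boundary. We also determine, by means of a ternary quadratic form, for which $n$ each of the two values occurs.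
\end{abstract}

\section{Introduction}\label{sec:intro}

Place $n\ge 2$ unit disks in the Euclidean plane $\mathbb E^2$ without overlap, that is, with centers at mutual distances at least $2$, and let $D$ be the convex hull of the disks. How small can the area of $D$ be, and which packings attain the minimum? We call a packing of $n$ unit disks \emph{densest} if it minimizes $A(D)$ among all packings of $n$ unit disks; equivalently, it maximizes the density $n\pi/A(D)$. Throughout, $A(C)$ and $P(C)$ denote the area and the perimeter of a compact convex set $C$, and $P(C)$ is twice the length of $C$ if $C$ is a segment.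

Let $C_n$ be the convex hull of the centers. Then $D=C_n+B^2$, where $B^2$ is the closed unit disk centered at the origin, and Steiner's formula gives
\[
A(D)=A(C_n)+P(C_n)+\pi .
\]
So we must minimize area plus perimeter of the hull of $n$ points at mutual distances at least $2$. Collinear centers have $A(C_n)=0$ but $P(C_n)\ge 4(n-1)$. A piece of the triangular lattice of edge length $2$ spends area about $2\sqrt3<4$ per center, and its perimeter grows only like $\sqrt n$. One therefore guesses that the best packings are compact pieces of this lattice.

\begin{definition}
A \emph{Groemer packing} of $n$ unit disks is a packing whose centers are exactly the points of a regular triangular lattice of edge length $2$ that lie in a convex polygon $C_n$ with at most six sides, each parallel to an edge of the lattice triangles; $C_n$ may degenerate to a segment.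
\end{definition}

To compare packings we subtract the lattice cost and rescale. Put
\[
\kappa=2-\sqrt3\approx 0.26795,\qquad F=\frac{A(C_n)+P(C_n)-2\sqrt3\,(n-1)}{\kappa},
\]
so that $A(D)=2\sqrt3\,(n-1)+\kappa F+\pi$. Recall Pick's formula: a polygon with vertices in a lattice, with $I$ interior and $B$ boundary lattice points, has the area of $I+B/2-1$ fundamental parallelograms. In our lattice a fundamental parallelogram has area $2\sqrt3$, and a convex lattice polygon $K$ with sides in lattice directions has $B=P(K)/2$. Hence
\begin{equation}\label{eq:pick}
K \text{ contains } \frac{A(K)}{2\sqrt3}+\frac{P(K)}4+1 \text{ lattice points},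
\end{equation}
which is also true for a segment with $k$ lattice points ($A=0$, $P=4(k-1)$). For a Groemer packing, \eqref{eq:pick} reads $A(C_n)-2\sqrt3(n-1)=-\frac{\sqrt3}{2}P(C_n)$, and so
\begin{equation}\label{eq:Fgroemer}
F=P(C_n)/2\in\mathbb Z .
\end{equation}
Thus $F$ counts the lattice steps around the boundary, and each step costs $\kappa$. A regular lattice hexagon with $q$ steps on each side has $F=6q$ and $n=3q^2+3q+1$, so that $(F+3)^2=12n-3$. We shall see in Section~\ref{sec:wegner} that $(F+3)^2\ge 12n-3$ for every Groemer packing. This suggests the notation
\[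
p(n)=\bigl\lceil\sqrt{12n-3}-3\bigr\rceil,\qquad W_n=2\sqrt3\,(n-1)+\kappa\,p(n)+\pi .
\]
Then $A(D)=W_n$ means $F=p(n)$, and $A(D)=W_n+\kappa$ means $F=p(n)+1$. Since $21,33,45,57,69$ lie strictly between consecutive terms of $16,25,36,49,64,81$,
\begin{equation}\label{eq:smallp}
p(n)=n\qquad\text{for } 2\le n\le 6 .
\end{equation}
A \emph{Wegner packing} is a Groemer packing with $P(C_n)=2p(n)$. We take two theorems as known and quote them from \cite{Note}.

\begin{theorem}[Wegner's inequality]\label{thm:wegner}
If $D$ is the convex hull of $n$ non-overlapping unit disks, then $A(D)\ge W_n$, with equality if and only if the packing is a Wegner packing.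
\end{theorem}

\begin{theorem}\label{thm:upper}
For any $n\ge2$ there exists a Groemer packing of $n$ unit disks whose convex hull $D$ satisfies $A(D)\le W_n+\kappa$.
\end{theorem}

If a Wegner packing of $n$ disks exists, Theorem~\ref{thm:wegner} settles the problem. If none exists, the best Groemer packing has $F=p(n)+1$, and the two theorems leave room for a packing off the lattice with $p(n)<F\le p(n)+1$. The conjecture posed in \cite[Conjecture~1.5]{Note} says that this room is empty: \emph{any densest packing of $n$ unit disks is a Groemer packing; in other words, for its hull equality holds either in Theorem~\ref{thm:wegner} or in Theorem~\ref{thm:upper}.} We prove it.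

\begin{theorem}\label{thm:main}
Every densest packing of $n\ge2$ unit disks is a Groemer packing, and its hull satisfies $A(D)=W_n$ or $A(D)=W_n+\kappa$.
\end{theorem}

One cannot simply show that packings off the lattice have $F>p(n)+1$: shearing a rhombus of four touching disks gives all values of $F$ between $p(4)$ and $p(4)+2$ (Example~\ref{ex:rhombus}). What is true is that such a cheap distorted packing can be straightened into a Wegner packing.

\begin{theorem}\label{thm:all}
If a packing of $n\ge2$ unit disks has $A(D)\le W_n+\kappa$, then either
\begin{itemize}
\item[(i)] it is a Groemer packing with $P(C_n)=2(p(n)+1)$, or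
\item[(ii)] a Wegner packing of $n$ disks exists.
\end{itemize}
Hence, if no Wegner packing of $n$ disks exists, every packing has $A(D)\ge W_n+\kappa$, with equality if and only if it is a Groemer packing with $P(C_n)=2(p(n)+1)$.
\end{theorem}

The last theorem decides between the two values. It is not used in the proofs of Theorems~\ref{thm:main} and~\ref{thm:all}.

\begin{theorem}\label{thm:arith}
Let $\nu(n)=\lceil\sqrt{12n-3}\,\rceil^2-(12n-3)$. Then $\min A(D)=W_n$ if $\nu(n)$ is not of the form $9^k(3m+2)$ with integers $k,m\ge0$, and $\min A(D)=W_n+\kappa$ otherwise. The densest packings are exactly the Groemer packings with $P(C_n)=2p(n)$ in the first case, and exactly those with $P(C_n)=2(p(n)+1)$ in the second.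
\end{theorem}

Both cases occur infinitely often, the second for instance at $n=121$; see the end of Section~\ref{sec:wegner}.

\section{The method in three small cases}\label{sec:idea}

Triangulate $C_n$ with vertices at the centers, and let $L$ be the number of boundary edges. By Euler's formula there are $2n-2-L$ triangles. Comparing each triangle with the equilateral triangle of side $2$ (area $\sqrt3$) and each boundary edge with length $2$, we get $F=L+X+Y$, where $\kappa X=\sum_T(\operatorname{area}T-\sqrt3)$ and $\kappa Y=P(C_n)-2L\ge0$. For a Groemer packing $X=Y=0$. A packing off the lattice can hope to win only by having a smaller $L$, which needs a different combinatorial structure and hence distorted triangles. We measure the distortion of a triangle $T$ by its \emph{deviation}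
\[
\operatorname{dev}(T)=\max_\alpha\Bigl|\frac{3\alpha}{\pi}-1\Bigr| ,
\]
the maximum over the three angles of $T$, and we write $\operatorname{Dev}$ for the sum of the deviations of all triangles.

\begin{example}[the price of distortion]\label{ex:rhombus}
Take four centers at the vertices of a rhombus of side $2$ and angle $\theta\in[\pi/3,\pi/2]$, cut along the short diagonal, whose length is $4\sin(\theta/2)\ge2$. Here $L=4=p(4)$ and $Y=0$. Each triangle has area $2\sin\theta$ and angles $\theta,\frac{\pi-\theta}2,\frac{\pi-\theta}2$, so its deviation is $3\theta/\pi-1$. The sine is strictly concave on $[\pi/3,\pi/2]$, and comparing it with its chord gives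
\begin{equation}\label{eq:chord}
2\sin\theta-\sqrt3\ge 2\kappa\Bigl(\frac{3\theta}\pi-1\Bigr)\qquad\Bigl(\frac\pi3\le\theta\le\frac\pi2\Bigr),
\end{equation}
with equality only at the endpoints, where both sides equal $0$ and $\kappa$, respectively. Thus $X\ge2\operatorname{Dev}$, with equality for the lattice rhombus ($F=4$) and for the square ($\operatorname{Dev}=1$, $X=2$, $F=6$). The number $\kappa$ appears here as the area of a \emph{half-square}, a right isosceles triangle with legs $2$, minus the area of an equilateral triangle of side $2$.
\end{example}

\begin{example}[the gain from distortion]\label{ex:pentagon}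
Take six centers: a point and the vertices of a regular pentagon at distance $2$ from it, with sides $4\sin(\pi/5)>2$. Now $L=5=p(6)-1$, one less than any Groemer packing of six disks achieves. The five triangles have angles $\frac{2\pi}5,\frac{3\pi}{10},\frac{3\pi}{10}$ and deviation $\frac15$, so $\operatorname{Dev}=1$. This is no accident: at an interior vertex of degree $d$ the numbers $3\alpha/\pi-1$ add up to $6-d$, so a degree other than $6$ forces $\operatorname{Dev}\ge1$. One unit of $L$ has been saved, but \eqref{eq:chord} with $\theta=2\pi/5$ gives $X>2$.
\end{example}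

These examples suggest the two inequalities
\[
L+\lfloor\operatorname{Dev}\rfloor\ge p(n),\qquad X\ge2\operatorname{Dev}.
\]
The integer part matters: below $\operatorname{Dev}=1$ nothing is saved, and from $\operatorname{Dev}=1$ on we have $F\ge p(n)+\operatorname{Dev}\ge p(n)+1$. The first inequality holds for all triangulations (Section~\ref{sec:peeling}). The second does not.

\begin{example}[obtuse triangles]\label{ex:obtuse}
Take three centers forming a triangle with two sides $2$ and an obtuse angle $\gamma$ between them. Its area is $2\sin\gamma<2$ and its deviation is $3\gamma/\pi-1>\frac12$, so $X<1<2\operatorname{Dev}$. The remedy is to delete the long side and to count the remaining path of two edges as a boundary of $L=4$ edge-sides. Then no triangle is left, $X=\operatorname{Dev}=0$, and $F=4+Y$ with $\kappa Y=2\sin\gamma+4\sin\frac\gamma2-4$, which is positive, being concave in $\gamma$, positive at $\pi/2$ and zero at $\pi$.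
\end{example}

So obtuse triangles whose long side faces outward are removed (Section~\ref{sec:trim}). An obtuse triangle that survives has a neighbor across its long side; this neighbor has a side longer than $2\sqrt2$, hence surplus area, which pays the debt (Section~\ref{sec:area}). With both inequalities in hand, $F\le p(n)+1$ leaves three cases (Section~\ref{sec:proof}): $\operatorname{Dev}\ge1$ is impossible; $L=p(n)+1$ forces $X=Y=0$ and a Groemer packing; and if $L=p(n)$, replacing every triangle by an equilateral one produces a Wegner packing (Section~\ref{sec:straight}).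

\section{Reductions}\label{sec:red}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:all}]
A densest packing has $A(D)\le W_n+\kappa$ by Theorem~\ref{thm:upper}. In case (i) it is a Groemer packing with $F=p(n)+1$ by \eqref{eq:Fgroemer}. In case (ii) the minimum of $A(D)$ is $W_n$ by Theorem~\ref{thm:wegner}, so the densest packing has $A(D)=W_n$ and is a Wegner packing by the equality case of that theorem.
\end{proof}

The second assertion of Theorem~\ref{thm:all} follows from the first. If no Wegner packing exists, a packing with $A(D)\le W_n+\kappa$ is of type (i); and every packing of type (i) has $F=p(n)+1$, that is, $A(D)=W_n+\kappa$. It remains to prove the first assertion.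

Suppose that the centers are collinear. Then $F\ge(4-2\sqrt3)(n-1)/\kappa=2(n-1)$. For $n\ge4$ we have $(2n-1)^2-(12n-3)=4n^2-16n+4\ge0$, and since $p(n)<\sqrt{12n-3}-2$,
\[
F\ge 2n-2\ge\sqrt{12n-3}-1>p(n)+1 ,
\]
so the hypothesis of Theorem~\ref{thm:all} fails. For $n=2,3$ conclusion (ii) holds by \eqref{eq:smallp}: take two touching disks, or three mutually touching disks.

\medskip\noindent\textbf{Standing assumption.} In Sections~\ref{sec:trim}, \ref{sec:area} and~\ref{sec:proof} we fix a packing of $n\ge3$ unit disks with non-collinear centers and $F\le p+1$, where $p=p(n)$, and we write $C=C_n$.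

\begin{lemma}[saturation]\label{lem:sat}
Every point of $C$ is at distance less than $2$ from some center.
\end{lemma}

\begin{proof}
Otherwise a further disk could be centered at such a point without changing $D$. Theorem~\ref{thm:wegner} for $n+1$ disks and the monotonicity of $p$ would give $A(D)\ge W_{n+1}\ge W_n+2\sqrt3>W_n+\kappa$.
\end{proof}

This is the only use of Theorem~\ref{thm:wegner} in the proof of Theorem~\ref{thm:all}.

\section{Boundary length of triangulated plane graphs}\label{sec:peeling}

After trimming, the triangulation may have cut vertices and edges with the outer face on both sides, and the induction below may disconnect it. So we work in a class that allows this. Let $\mathcal H$ be the class of finite plane graphs with straight edges all of whose bounded faces are open triangles bounded by exactly three edges of the graph. For $H\in\mathcal H$ with $N$ vertices and $e$ edges, let $\operatorname{Dev}(H)$ be the sum of $\operatorname{dev}(T)$ over the bounded faces $T$, and put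
\[
L(H)=3N-3-e .
\]
Each edge has two sides. Suppose that $H$ is connected, has $f$ bounded faces, and that $l$ edge-sides lie on the outer (unbounded) face. Then $N-e+f=1$ and $2e=3f+l$, so
\begin{equation}\label{eq:euler}
l=L(H),\qquad f=2N-2-L(H).
\end{equation}

A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex. In a $2$-connected plane graph every face is bounded by a cycle. For $2$-connected $H\in\mathcal H$ let $Z$ be the cycle that bounds the outer face; it is a simple polygon with $L(H)$ vertices, triangulated by the bounded faces. Any two bounded faces are joined by a chain of bounded faces in which consecutive ones share an edge, because the interior of $Z$ minus the finitely many vertices is connected. For $v\in Z$ let $\theta_v$ be the interior angle of $Z$ at $v$, and let $\tau_v=\deg v-1\ge1$ be the number of bounded faces at $v$; their angles at $v$ add up to $\theta_v$.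

\begin{lemma}[splitting]\label{lem:split}
Let $H\in\mathcal H$ be the union of subgraphs $H_1,H_2$ with no common edge and at most one common vertex. Then $H_1,H_2\in\mathcal H$ and $\operatorname{Dev}(H)=\operatorname{Dev}(H_1)+\operatorname{Dev}(H_2)$.
\end{lemma}

\begin{proof}
A cycle with edges in both parts would contain two common vertices, so every cycle of $H$ lies in $H_1$ or in $H_2$. Let $T$ be a bounded face of $H$. Its boundary $3$-cycle lies in exactly one $H_i$, and then $T$ is open and closed in the complement of $H_i$, hence a face of $H_i$. Conversely, let $\varphi$ be a bounded face of $H_1$, let $\varepsilon$ be an edge on its boundary, and let $T$ be the face of $H$ adjacent to $\varepsilon$ on a side that belongs to $\varphi$. Then $T\subset\varphi$, so $T$ is bounded, hence a triangle; its boundary contains the edge $\varepsilon$ of $H_1$, so $T$ is a face of $H_1$ and $\varphi=T$. The same holds for $H_2$. Thus the bounded faces of $H$ are those of $H_1$ together with those of $H_2$.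
\end{proof}

\begin{lemma}[faces along the boundary]\label{lem:S}
Let $H\in\mathcal H$ be $2$-connected with outer cycle $Z$ of length $m$. Then $\sum_{v\in Z}\tau_v=3(m-2)+S$, where $S$ is an integer and $|S|$ is at most the sum of $\operatorname{dev}(T)$ over the bounded faces $T$ having a vertex on $Z$.
\end{lemma}

\begin{proof}
The number $S$ defined by the equation is an integer. Since $\sum\theta_v=(m-2)\pi$,
\[
S=\sum_{v\in Z}\Bigl(\tau_v-\frac{3\theta_v}\pi\Bigr)=\sum_T s_T,\qquad s_T=\sum_{v\in Z,\ v\text{ vertex of }T}\Bigl(1-\frac{3\alpha_v(T)}\pi\Bigr),
\]
where $\alpha_v(T)$ is the angle of $T$ at $v$. If $T$ has one vertex on $Z$, with angle $\alpha$, then $s_T=1-3\alpha/\pi$. If it has two and $\alpha$ is the third angle, then $s_T=2-3(\pi-\alpha)/\pi=3\alpha/\pi-1$. If it has three, then $s_T=0$. So $|s_T|\le\operatorname{dev}(T)$.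
\end{proof}

For equilateral faces, Lemma~\ref{lem:S} says that removing the outer cycle shortens the boundary by at least $6$, as for nested hexagons. Distortion may spoil this by $S$ units, but only by using up deviation at least $S$ in the outermost layer. This is the step of a Harborth-type peeling induction.

\begin{proposition}\label{prop:peel}
Every $H\in\mathcal H$ with $N\ge1$ vertices satisfies $L(H)+\lfloor\operatorname{Dev}(H)\rfloor\ge\sqrt{12N-3}-3$. Consequently $L(H)+\lfloor\operatorname{Dev}(H)\rfloor\ge p(N)$ for $N\ge2$.
\end{proposition}

\begin{proof}
Put $\Phi(H)=3N-e+\lfloor\operatorname{Dev}(H)\rfloor=L(H)+3+\lfloor\operatorname{Dev}(H)\rfloor$. We prove $\Phi(H)\ge\sqrt{12N-3}$ by induction on $N$; the second claim follows because $\Phi(H)$ is an integer. For a single vertex $\Phi=3=\sqrt9$, and for a single edge $\Phi=5\ge\sqrt{21}$. Every other graph is disconnected, has a cut vertex, or is $2$-connected.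

\emph{$H$ is disconnected or has a cut vertex.} Write $H=H_1\cup H_2$ with no common edge, $s\in\{0,1\}$ common vertices, and $N_1,N_2<N$. Let $a=\sqrt{12N_1-3}\ge3$ and $b=\sqrt{12N_2-3}\ge3$. By Lemma~\ref{lem:split}, the inequality $\lfloor x+y\rfloor\ge\lfloor x\rfloor+\lfloor y\rfloor$ and induction,
\[
\Phi(H)\ge\Phi(H_1)+\Phi(H_2)-3s\ge a+b-3s .
\]
If $s=0$, then $12N-3=a^2+b^2+3\le(a+b)^2$. If $s=1$, then $12N-3=a^2+b^2-9$ and $(a+b-3)^2-(a^2+b^2-9)=2(a-3)(b-3)\ge0$.

\emph{$H$ is $2$-connected}, with outer cycle $Z$ of length $m=L(H)$. Then
\begin{equation}\label{eq:Phim}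
\Phi(H)\ge m+3 .
\end{equation}
If $m=N$, this suffices, since $(N+3)^2-(12N-3)=(N-3)^2+3>0$. Otherwise let $H'$ be obtained from $H$ by deleting the vertices of $Z$ and all edges at them; it has $N'=N-m\ge1$ vertices and $e'$ edges.

We claim that the bounded faces of $H'$ are exactly the bounded faces of $H$ without a vertex on $Z$. The union of the outer face of $H$, the cycle $Z$ and all open edges with an endpoint on $Z$ is connected, unbounded and disjoint from $H'$, so it lies in the outer face of $H'$. Hence a bounded face of $H'$ is disjoint from $H$; it is therefore a bounded face of $H$, and its boundary lies in $H'$. Conversely, a bounded face of $H$ without a vertex on $Z$ has its boundary in $H'$ and is a face of $H'$. So $H'\in\mathcal H$, and Lemma~\ref{lem:S} gives $S\le\operatorname{Dev}(H)-\operatorname{Dev}(H')$. As $S$ is an integer, $\lfloor\operatorname{Dev}(H)\rfloor\ge\lfloor\operatorname{Dev}(H')\rfloor+S$.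

Let $q\ge0$ be the number of edges that join two vertices of $Z$ and are not on $Z$. The sum $\sum_{v\in Z}\deg v$ counts these and the $m$ edges of $Z$ twice, so
\[
e-e'=\sum_{v\in Z}\deg v-m-q=\sum_{v\in Z}\tau_v-q=3m-6+S-q .
\]
Therefore
\[
\Phi(H)=3N'+3m-e'-(3m-6+S-q)+\lfloor\operatorname{Dev}(H)\rfloor\ge\Phi(H')+6\ge\sqrt{12N'-3}+6 .
\]
Write $\Phi=\Phi(H)$. By \eqref{eq:Phim}, $(\Phi-6)^2\ge12(N-m)-3\ge12N-12\Phi+33$, which is $\Phi^2\ge12N-3$.
\end{proof}

Example~\ref{ex:pentagon} shows that the term $\lfloor\operatorname{Dev}(H)\rfloor$ cannot be dropped, and that it is exactly needed there. We also need to know that a cut vertex costs a full unit.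

\begin{lemma}\label{lem:super}
For $N_1,N_2\ge2$ we have $p(N_1)+p(N_2)\ge p(N_1+N_2-1)+1$.
\end{lemma}

\begin{proof}
Let $N_1\le N_2$. If $N_1=2$, then $p(N_1)=2$ and we need $p(N+1)\le p(N)+1$ for $N\ge2$. For $N=2$ use \eqref{eq:smallp}; for $N\ge3$,
\[
\sqrt{12N+9}-\sqrt{12N-3}=\frac{12}{\sqrt{12N+9}+\sqrt{12N-3}}\le\frac{12}{\sqrt{45}+\sqrt{33}}<1 .
\]
If $N_1=N_2=3$, then $3+3=p(5)+1$. If $N_1\ge3$ and $N_2\ge4$, put $N=N_1+N_2-1$, $a=\sqrt{12N_1-3}>5.74$ and $b=\sqrt{12N_2-3}>6.7$. Then $a^2+b^2-9=12N-3$ and
\[
(a+b-4)^2-(a^2+b^2-9)=2(a-4)(b-4)-7>0 .
\]
So the integer $p(N_1)+p(N_2)-1\ge a+b-7$ exceeds $\sqrt{12N-3}-3$, and is at least $p(N)$.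
\end{proof}

\section{The trimmed Delaunay triangulation}\label{sec:trim}

A finite non-collinear set of points has a \emph{Delaunay triangulation}: a triangulation of its convex hull whose vertices are exactly the given points, such that no point lies inside the circumcircle of a triangle. By the inscribed angle theorem, if two of its triangles share an edge, then the two angles opposite that edge add up to at most $\pi$. We use this triangulation because, together with saturation, it bounds the shape of the triangles.

Let $H_0$ be the graph of a Delaunay triangulation of the centers; all its edges have length at least $2$. We \emph{strip} it: as long as some edge has the outer face on one side and, on the other side, a bounded face $T$ in which the edge is opposite an obtuse angle, delete that edge, so that $T$ joins the outer face. The other two sides of $T$ remain, so each graph obtained is connected, has all $n$ centers as vertices, and lies in $\mathcal H$. Let $H$ be the final graph. From now on a \emph{face} is a bounded face of $H$; it is a Delaunay triangle. Write $L=L(H)$ and $\operatorname{Dev}=\operatorname{Dev}(H)$. Proposition~\ref{prop:peel}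 gives
\begin{equation}\label{eq:Lp}
L+\lfloor\operatorname{Dev}\rfloor\ge p .
\end{equation}

For a stripped triangle $T$ with sides $a,b$ at the obtuse angle $\gamma$ and opposite side $c$, let $y_T=\operatorname{area}(T)+c-a-b$.

\begin{lemma}\label{lem:y}
We have $y_T>0$ and $y_T\ge g(\gamma):=2\sin\gamma+4\sin\frac\gamma2-4$.
\end{lemma}

\begin{proof}
From $(a+b)^2-c^2=2ab(1+\cos\gamma)=2ab\sin\gamma\cot\frac\gamma2$ we get
\[
y_T=ab\sin\gamma\Bigl[\frac12-\frac{2\cot(\gamma/2)}{a+b+c}\Bigr].
\]
The bracket is positive, since $\cot(\gamma/2)<1$ and $a+b+c>4$. For fixed $\gamma$, the quantity $c^2=a^2+b^2-2ab\cos\gamma$ increases in $a$ and in $b$ because $\cos\gamma<0$. So both positive factors increase in $a,b\ge2$, and $y_T$ is least for $a=b=2$, where $c=4\sin\frac\gamma2$ and $y_T=g(\gamma)$.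
\end{proof}

Let $\Lambda$ be the total length of the $L$ edge-sides of $H$ on the outer face, and put
\[
X=\frac1\kappa\sum_{T\text{ face}}\bigl(\operatorname{area}(T)-\sqrt3\bigr),\qquad
Y=\frac1\kappa\Bigl(\sum_{T\text{ stripped}}y_T+\Lambda-2L\Bigr).
\]

\begin{lemma}\label{lem:decomp}
We have $F=L+X+Y$ and $Y\ge0$. Moreover $Y=0$ if and only if nothing is stripped and all boundary edges of $H=H_0$ have length $2$.
\end{lemma}

\begin{proof}
For each graph in the stripping process, consider the area of its bounded faces plus the total length of its outer edge-sides. For $H_0$ this is $A(C)+P(C)$. Stripping $T$ removes its area and one outer side of length $c$ and adds outer sides of lengths $a$ and $b$, so the sum drops by $y_T$. Since $H$ has $2n-2-L$ faces by \eqref{eq:euler},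
\[
A(C)+P(C)=\kappa X+\sqrt3\,(2n-2-L)+\Lambda+\sum y_T=\kappa X+2\sqrt3\,(n-1)+\kappa L+\kappa Y .
\]
The claims on $Y$ follow from Lemma~\ref{lem:y} and from $\Lambda\ge2L$.
\end{proof}

The circumcenter of an obtuse triangle lies outside the triangle and may lie outside $C$, where saturation says nothing. After trimming we can walk from an obtuse face to a non-obtuse one with a circumradius at least as large.

\begin{lemma}\label{lem:radius}
\begin{itemize}
\item[(a)] If $T$ is an obtuse face with longest side $c$, then across $c$ lies another face $T'$, and the angle of $T'$ opposite $c$ is acute.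
\item[(b)] Every face has circumradius less than $2$, and all its angles lie in $(\pi/6,2\pi/3)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The face $T'$ exists because no further stripping is possible. If $\gamma$ is the obtuse angle of $T$ and $\delta$ the angle of $T'$ opposite $c$, then $\delta\le\pi-\gamma<\pi/2$.

(b) In the situation of (a), $\sin\delta\le\sin\gamma$, and $c=2R\sin\gamma=2R'\sin\delta$ gives $R'\ge R$ for the circumradii. If $T'$ is obtuse, its longest side is longer than $c$, since $c$ is opposite an acute angle of $T'$. So the iteration of $T\mapsto T'$ never returns and ends at a non-obtuse face. It thus suffices to treat a non-obtuse face. Its circumcenter lies in the closed face, hence in $C$, and is at distance at least the circumradius from all centers; by Lemma~\ref{lem:sat} the circumradius is less than $2$. Finally, each angle has sine at least $2/(2R)>\frac12$, so it exceeds $\pi/6$, and then it is less than $\pi-2\cdot\pi/6$.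
\end{proof}

\section{Area pays twice the deviation}\label{sec:area}

\begin{proposition}\label{prop:area}
We have $X\ge2\operatorname{Dev}$, with equality if and only if every face is an equilateral triangle of side $2$ or a half-square.
\end{proposition}

Put $h(T)=\operatorname{area}(T)-\sqrt3-2\kappa\operatorname{dev}(T)$; we must show $\sum_Th(T)\ge0$. We use Lemma~\ref{lem:radius}(b) throughout, and the bound $\operatorname{area}(T)\ge2\sin\gamma$ for any angle $\gamma$ of $T$, with equality only if both sides at $\gamma$ have length $2$.

\begin{lemma}\label{lem:nonobtuse}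
If $T$ is a non-obtuse face, then $h(T)\ge0$, with equality if and only if $T$ is equilateral of side $2$ or a half-square.
\end{lemma}

\begin{proof}
Let $\alpha\le\beta\le\gamma\le\pi/2$ be the angles. Then $\operatorname{dev}(T)$ is the larger of $3\gamma/\pi-1$ and $1-3\alpha/\pi$.

Suppose first that $\operatorname{dev}(T)=3\gamma/\pi-1$. Then $h(T)\ge0$ by \eqref{eq:chord} with $\theta=\gamma$. Equality holds if and only if the sides at $\gamma$ are $2$ and $\gamma\in\{\pi/3,\pi/2\}$, which describes the two triangles named; both indeed have $\operatorname{dev}(T)=3\gamma/\pi-1$.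

Otherwise $\operatorname{dev}(T)=1-3\alpha/\pi>0$, and we show $h(T)>0$. The side $a$ opposite $\alpha$ is at least $2$, so
\[
\operatorname{area}(T)=\frac{a^2\sin\beta\sin\gamma}{2\sin\alpha}\ge\frac{2\sin\beta\sin\gamma}{\sin\alpha}=\frac{\cos(\gamma-\beta)+\cos\alpha}{\sin\alpha}.
\]
If $\pi/4\le\alpha<\pi/3$, then $\beta\ge\alpha$ gives $0\le\gamma-\beta=\pi-\alpha-2\beta\le\pi-3\alpha$, so
\[
\operatorname{area}(T)\ge\frac{\cos\alpha-\cos3\alpha}{\sin\alpha}=2\sin2\alpha=2\sin(\pi-2\alpha).
\]
By \eqref{eq:chord} with $\theta=\pi-2\alpha$, $\operatorname{area}(T)-\sqrt3\ge4\kappa(1-3\alpha/\pi)>2\kappa\operatorname{dev}(T)$. If $\pi/6<\alpha<\pi/4$, then $\gamma\le\pi/2$ gives $\gamma-\beta=2\gamma+\alpha-\pi\le\alpha$, so $\operatorname{area}(T)\ge2\cot\alpha>2$, whereas $\operatorname{dev}(T)<\frac12$. Thus $h(T)>\kappa-\kappa=0$.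
\end{proof}

For obtuse faces $h$ may be negative, as in Example~\ref{ex:obtuse}. The next lemma bounds the deficit and the longest side in terms of one parameter.

\begin{lemma}\label{lem:obtuse}
Let $T$ be an obtuse face with obtuse angle $\gamma$ and longest side $c$, and let $u=-\cos\gamma$. Then $\operatorname{dev}(T)=3\gamma/\pi-1$, $0<u<\frac12$,
\[
h(T)>-4\kappa u>-2\kappa,\qquad c^2\ge8+8u .
\]
\end{lemma}

\begin{proof}
We have $\gamma\in(\pi/2,2\pi/3)$, which gives the range of $u$. The other angles lie in $(\pi/6,\pi/2)$ and contribute less than $\frac12$ to the deviation, while $3\gamma/\pi-1>\frac12$. Hence $h(T)\ge-\Delta(\gamma)$ with $\Delta(\gamma)=\sqrt3+\kappa(6\gamma/\pi-2)-2\sin\gamma$. This function is strictly convex on $[\pi/2,2\pi/3]$ with $\Delta(\pi/2)=0$ and $\Delta(2\pi/3)=2\kappa$, so it lies below its chord. Also $\gamma-\pi/2=\arcsin u\le\pi u/3$, by convexity of $\arcsin$ on $[0,\frac12]$. Therefore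
\[
\Delta(\gamma)<\frac{12\kappa}\pi\Bigl(\gamma-\frac\pi2\Bigr)\le4\kappa u .
\]
If $a,b\ge2$ are the other sides, $c^2=a^2+b^2+2abu\ge8+8u$.
\end{proof}

Call an obtuse face $T$ \emph{poor} if $h(T)\le0$, and assign it to the face across its longest side, which exists by Lemma~\ref{lem:radius}(a). A face to which a poor face is assigned is a \emph{receiver}.

\begin{lemma}\label{lem:groups}
A receiver $T'$ is not poor, and if $T_1,\dots,T_k$ are the poor faces assigned to it, then $h(T')+\sum_ih(T_i)>0$.
\end{lemma}

\begin{proof}
Let $u_i\in(0,\frac12)$ be the parameter of $T_i$ and $c_i$ its longest side, a side of $T'$ with $c_i^2\ge8+8u_i$. Different $T_i$ lie across different sides, so $k\le3$.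

\emph{$T'$ obtuse}, with obtuse angle $\gamma'$ and circumradius $R'<2$. The angle of $T'$ opposite $c_i$ is acute and has sine $c_i/(2R')>2\sqrt2/4$, so it exceeds $\pi/4$. The two acute angles of $T'$ add up to less than $\pi/2$, so $k=1$. The other acute angle exceeds $\pi/6$, so $\gamma'<7\pi/12$ and $\operatorname{dev}(T')<\frac34$. Since $c_1$ is a side at $\gamma'$,
\[
\operatorname{area}(T')\ge\tfrac12\cdot2\cdot c_1\sin\gamma'>2\sqrt2\,\sin\frac{7\pi}{12}=2\sqrt2\cdot\frac{\sqrt6+\sqrt2}4=\sqrt3+1 .
\]
Thus $h(T')>1-\frac32\kappa>0$, so $T'$ is not poor, and $h(T')+h(T_1)>1-\frac72\kappa>0$ because $\frac72\kappa<0.94$.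

\emph{$T'$ non-obtuse.} It is not poor by definition. Its angles lie in $(\pi/6,\pi/2]$, so $\operatorname{dev}(T')\le\frac12$ and $h(T')\ge\operatorname{area}(T')-2$. With $\sigma=\sum u_i$, Lemma~\ref{lem:obtuse} reduces the claim to
\begin{equation}\label{eq:goal}
\operatorname{area}(T')\ge2+4\kappa\sigma .
\end{equation}

\emph{Case $k=1$.} Write $c=c_1$. The angles at the ends of $c$ are non-obtuse, so the altitude on $c$, of length $\eta$, cuts $c$ into parts $r\le c-r$ with $r\ge0$. Sides are at least $2$, so $\eta^2\ge4-r^2$; the apex angle is non-obtuse, so $\eta^2\ge r(c-r)$. On $0\le r\le c/2$ the first bound decreases and the second increases, and they agree at $r=4/c$, which is at most $c/2$ as $c^2\ge8$. Hence $\eta^2\ge4-16/c^2$ and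
\[
\operatorname{area}(T')=\tfrac12c\eta\ge\sqrt{c^2-4}\ge2\sqrt{1+2\sigma}.
\]
Now $(1+2\kappa\sigma)^2\le1+2\sigma$ is equivalent to $4\kappa+4\kappa^2\sigma\le2$, which holds since $4\kappa<1.08$ and $4\kappa^2\sigma<0.15$.

For $k=2,3$ we use that the area of a non-obtuse triangle is monotone in its sides. By Heron's formula, a triangle with squared sides $\xi_1,\xi_2,\xi_3$ has $16\operatorname{area}^2=Q(\xi)$, where
\[
Q(\xi)=2\xi_1\xi_2+2\xi_2\xi_3+2\xi_3\xi_1-\xi_1^2-\xi_2^2-\xi_3^2 ,
\]
and it is non-obtuse exactly when each $\xi_j$ is at most the sum of the other two. These inequalities and $\xi_j\ge0$ define a convex cone, on which $\partial Q/\partial\xi_1=2(\xi_2+\xi_3-\xi_1)\ge0$, and likewise for $\xi_2,\xi_3$. Moving along the segment between two points of the cone, we see that $\xi\le\xi'$ coordinatewise implies $Q(\xi)\le Q(\xi')$.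

\emph{Case $k=2$.} Here $0<\sigma<1$. The triple $(4,8+8u_1,8+8u_2)$ bounds the squared sides of $T'$ from below, and it lies in the cone since $8|u_1-u_2|\le4$ and $4\le16$. From $Q(\xi)=2\xi_1(\xi_2+\xi_3)-\xi_1^2-(\xi_2-\xi_3)^2$,
\[
16\operatorname{area}(T')^2\ge64\Bigl[\tfrac74+\sigma-(u_1-u_2)^2\Bigr].
\]
We have $|u_1-u_2|\le\sigma$ and $|u_1-u_2|=2\max u_i-\sigma\le1-\sigma$, so $(u_1-u_2)^2\le\sigma-\sigma^2$ and $\operatorname{area}(T')^2\ge7+4\sigma^2$. The difference $7+4\sigma^2-(2+4\kappa\sigma)^2=3-16\kappa\sigma+(4-16\kappa^2)\sigma^2$ is positive: as $\kappa^2<0.072$, the leading coefficient is positive and the discriminant $448\kappa^2-48$ is negative.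

\emph{Case $k=3$.} Here $0<\sigma<\frac32$. The triple $(8+8u_i)_i$ bounds the squared sides from below and lies in the cone, each entry being between $8$ and $12$. Using $u_i^2\le\frac12u_i$,
\[
16\operatorname{area}(T')^2\ge64\Bigl[3+2\sigma+2\sum_{i<j}u_iu_j-\sum_iu_i^2\Bigr]\ge64\Bigl(3+\tfrac32\sigma\Bigr).
\]
So $\operatorname{area}(T')^2\ge12+6\sigma\ge4+16\kappa\sigma+16\kappa^2\sigma^2$, since $16\kappa<6$ and $16\kappa^2\sigma^2<16\cdot0.072\cdot\frac94<8$. This proves \eqref{eq:goal} in all cases.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:area}]
Group each receiver with the poor faces assigned to it. The groups are disjoint, because receivers are not poor, and each has positive sum of $h$. A face in no group is either obtuse and not poor, with $h>0$, or non-obtuse, and then Lemma~\ref{lem:nonobtuse} applies. So $\sum h\ge0$, with equality exactly when all faces are non-obtuse with $h=0$.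
\end{proof}

\section{Straightening a triangulation of small deviation}\label{sec:straight}

This section is independent of the standing assumption. We want to replace every face of a triangulated polygon by an equilateral triangle of side $2$. Two things could go wrong: the new triangles might not fit together consistently, and the new figure might overlap itself or be non-convex. Deviation below $1$ prevents the first. A bound on $\tau_v$ makes the new boundary convex, and then we need not examine overlaps at all: we only compute perimeter and area and apply Pick's formula.

\begin{proposition}\label{prop:straight}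
Let $H\in\mathcal H$ be $2$-connected with $N$ vertices and outer cycle $Z$ of length $L$. Suppose that $\operatorname{Dev}(H)<1$ and $\tau_v\le3$ for all $v\in Z$. Then there is a Groemer packing of $N$ unit disks with $P(C_N)=2L$.
\end{proposition}

\begin{proof}
Identify the plane with $\mathbb C$ and let $\zeta=e^{i\pi/3}$; the lattice is $2\mathbb Z+2\zeta\mathbb Z$. A \emph{dart} is an ordered pair $(u,v)$ of adjacent vertices, and $\arg(u,v)\in\mathbb R/2\pi\mathbb Z$ is the direction of $v-u$.

\emph{Step 1: lattice directions for the darts.} Let $T$ be a bounded face with vertices $u,v,w$ in counterclockwise order. A \emph{labeling} of $T$ is a map $d$ from its six darts to $\mathbb Z/6$ of the form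
\[
d(u,v)=j,\quad d(v,w)=j+2,\quad d(w,u)=j+4,\qquad d(\text{reversed dart})=d(\text{dart})+3 .
\]
The definition is invariant under cyclic renaming of $u,v,w$; a labeling is determined by its value on one dart, which is arbitrary; and $d(u,w)=d(u,v)+1$. We claim that all faces can be labeled so that the labelings agree on common edges.

For a side of a labeled face define its \emph{error} as $\arg\delta-\frac\pi3d(\delta)\in\mathbb R/2\pi\mathbb Z$, where $\delta$ is either dart of the side; both give the same value. If $\alpha$ is the angle at $u$, then $\arg(u,w)=\arg(u,v)+\alpha$, so the errors of the sides $uv$ and $uw$ differ by $\alpha-\frac\pi3$. Thus the errors of any two sides of $T$ differ by a real number of modulus at most $\frac\pi3\operatorname{dev}(T)$.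

The graph whose nodes are the bounded faces, adjacent when they share an edge, is connected. Choose a spanning tree, label one face, and extend along the tree so that labelings agree across the edges crossed by the tree. Let $\varepsilon$ be any other edge shared by two faces $T,T'$, and let $T=T_0,T_1,\dots,T_k=T'$ be the tree path, which consists of distinct faces. Pass from $\varepsilon$ in $T_0$ to the side shared with $T_1$, then within $T_1$ to the side shared with $T_2$, and so on, and finally to $\varepsilon$ in $T_k$. The errors of $\varepsilon$ in $T$ and in $T'$ differ by a real number $\rho$ with $|\rho|\le\frac\pi3\sum_i\operatorname{dev}(T_i)<\frac\pi3$. If $d,d'$ are the two labels of a dart of $\varepsilon$, then $\rho\equiv\pm\frac\pi3(d-d')\pmod{2\pi}$. So $\rho$ is a multiple of $\frac\pi3$, hence $0$, and $d=d'$. Every edge lies in a bounded face, so all darts of $H$ are now labeled.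

\emph{Step 2: lattice positions for the vertices.} Give the dart $\delta$ the vector $2\zeta^{d(\delta)}$. Reversing the dart changes the sign, and around a face the vectors add up to $2\zeta^j(1+\zeta^2+\zeta^4)=0$. The sum along a counterclockwise cycle of $H$ is the sum over the faces inside it, interior edges canceling, so it vanishes. Hence there is a map $\psi$ from the vertices to the lattice with $\psi(v)-\psi(u)=2\zeta^{d(u,v)}$ for every dart. It sends each counterclockwise face to a counterclockwise lattice triangle.

\emph{Step 3: the boundary path is a convex polygon.} Traverse $Z$ counterclockwise, and let $u,v,w$ be consecutive vertices. The neighbors of $v$ in counterclockwise order are $w=w_0,w_1,\dots,w_{\tau_v}=u$, and $v,w_j,w_{j+1}$ is a counterclockwise face, so $d(v,u)=d(v,w)+\tau_v$ and $d(v,w)=d(u,v)+3-\tau_v$. Thus the closed path $\psi(Z)$ of $L$ lattice edges turns left at $\psi(v)$ by $(3-\tau_v)\frac\pi3\in\{0,\frac\pi3,\frac{2\pi}3\}$; here $1\le\tau_v\le3$ is used. In Lemma~\ref{lem:S} the integer $S$ has modulus less than $1$, so $\sum\tau_v=3L-6$ and the total turning is $\frac\pi3(3L-(3L-6))=2\pi$.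

Merge consecutive edges with turn $0$. We obtain a closed path of segments with all turns in $(0,\pi)$ and total turning $2\pi$, so the segments have distinct directions, at most six. Fix one segment and rotate so that its direction is $0$. The directions of the following segments increase within $(0,2\pi)$, and the first of them is less than $\pi$. So the height above the line of the fixed segment first increases strictly, is then constant along at most one segment, and then decreases strictly until it returns to $0$ at the end of the path. Hence all vertices of the merged path other than the endpoints of the fixed segment lie strictly to its left. Every segment is therefore a full side, oriented counterclockwise, of the convex hull $K$ of the vertices, and different segments are different sides. Only one such side starts at each vertex of $K$, so the path runs once around $\partial K$. Thus $K$ is a convex lattice polygon with at most six sides in lattice directions and $P(K)=2L$.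

\emph{Step 4: counting.} For a closed polygonal path $z_1,z_2,\dots$ the sum $\frac12\sum_j\det(z_j,z_{j+1})$ equals the enclosed area if the path is a counterclockwise convex polygon. Add these sums over the images of all faces. Interior edges cancel and the sum for $\psi(Z)$ remains, so $A(K)=\sqrt3\,(2N-2-L)$ by \eqref{eq:euler}. By \eqref{eq:pick}, $K$ contains $(N-1-\frac L2)+\frac L2+1=N$ lattice points. The unit disks centered at them form the required packing.
\end{proof}

\section{Proof of Theorem~\ref{thm:all}}\label{sec:proof}

Under the standing assumption we have $L+X+Y=F\le p+1$, $Y\ge0$, $X\ge2\operatorname{Dev}\ge0$ and $L+\lfloor\operatorname{Dev}\rfloor\ge p$, by Lemma~\ref{lem:decomp}, Proposition~\ref{prop:area} and \eqref{eq:Lp}.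

\subsection*{The case $\operatorname{Dev}\ge1$ is impossible}
Here
\[
p+1\ge F\ge p-\lfloor\operatorname{Dev}\rfloor+2\operatorname{Dev}+Y\ge p+\operatorname{Dev}+Y\ge p+1 ,
\]
so $\operatorname{Dev}=1$, $X=2$, $Y=0$ and $L=p-1$. The square of Example~\ref{ex:rhombus} has all these properties but the last, and the pentagon of Example~\ref{ex:pentagon} has $\operatorname{Dev}=1$ and $L=p-1$; we show that no packing has them all. Nothing is stripped, so $H$ triangulates $C$, all boundary edges have length $2$, and all faces are equilateral of side $2$ or half-squares. A half-square has deviation $\frac12$, so there are exactly two. A hypotenuse has length $2\sqrt2$, so it is neither a boundary edge nor a side of an equilateral face; the two half-squares share it and form a square.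

At a vertex of the square all further face angles are $\pi/3$, and $2\pi-\pi/2$ is not a multiple of $\pi/3$. So the four vertices lie on $\partial C$, where the total angle is at most $\pi<\frac\pi2+\frac{2\pi}3$, and each lies in at most one equilateral face. If a side $vw$ of the square carries an equilateral face $vwz$, then no other face contains $vz$ or $wz$, since it would be a second equilateral face at $v$ or $w$. As the faces are connected through common edges, $C$ is the square with equilateral triangles on some sides, no two of them adjacent: on no side, one side, or two opposite sides. Then all centers are on the boundary and $L=n\in\{4,5,6\}$. By \eqref{eq:smallp}, $L=p$, a contradiction.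

So $\operatorname{Dev}<1$, and $L\in\{p,p+1\}$.

\subsection*{The case $L=p+1$ gives (i)}
Now $X=Y=0$, so $\operatorname{Dev}=0$ and equality holds in Proposition~\ref{prop:area}: all faces are equilateral of side $2$. Nothing is stripped, so the faces tile $C$ edge to edge. A neighbor of a triangle of a lattice across an edge is again a triangle of this lattice, so all faces are triangles of one lattice. Every lattice point of $C$ lies in a closed face and so is a vertex of it; thus the centers are exactly the lattice points of $C$. The sides of the convex polygon $C$ have lattice directions, so there are at most six. The packing is a Groemer packing with $P(C)=2L=2(p+1)$.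

\subsection*{The case $L=p$ gives (ii)}
Now $X+Y\le1$, so $\operatorname{Dev}\le\frac12$ and $Y\le1$. We verify the hypotheses of Proposition~\ref{prop:straight} for $H$; it then yields a Groemer packing of $n$ disks with perimeter $2p$, a Wegner packing.

\emph{$H$ is $2$-connected.} It is connected and $n\ge3$. If it had a cut vertex, then $H=H_1\cup H_2$ with no common edge, $N_1+N_2=n+1$ and $N_i\ge2$. By Lemma~\ref{lem:split}, $H_i\in\mathcal H$ and $\operatorname{Dev}(H_i)<1$, so $L(H_i)\ge p(N_i)$ by Proposition~\ref{prop:peel}. From the definition, $L=L(H_1)+L(H_2)$, and Lemma~\ref{lem:super} gives $L\ge p+1$, a contradiction.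

\emph{$\tau_v\le3$ on the outer cycle $Z$.} A vertex with $\tau_v\ge4$ is a reflex corner, and in a triangulation of a convex set such a corner arises only by stripping, which is expensive. In detail, summing over the faces at $v$ gives $|3\theta_v/\pi-\tau_v|\le\operatorname{Dev}\le\frac12$, so $\tau_v\ge4$ implies $\theta_v\ge7\pi/6>\pi$. Then $v$ is an interior point of $C$, and the triangles of $H_0$ at $v$ fill the angle $2\pi$. Since $v$ lies on the outer face of $H$, some of them were stripped, with total angle $2\pi-\theta_v\le5\pi/6$ at $v$. Let $T$ be the first of these. Before its removal all triangles around $v$ were present, so no edge at $v$ bordered the outer face. Hence the deleted edge is opposite $v$, and the obtuse angle $\gamma$ of $T$ is at $v$, with $\pi/2<\gamma\le5\pi/6$. The function $g$ of Lemma~\ref{lem:y} is concave on $(0,\pi)$, as $g''(\gamma)=-2\sin\gamma-\sin\frac\gamma2<0$. Therefore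
\[
y_T\ge\min\Bigl\{g\Bigl(\frac\pi2\Bigr),g\Bigl(\frac{5\pi}6\Bigr)\Bigr\}=\min\bigl\{2\sqrt2-2,\ \sqrt6+\sqrt2-3\bigr\}>0.8>\kappa ,
\]
so $Y>1$, a contradiction.

This proves Theorem~\ref{thm:all}, and with it Theorem~\ref{thm:main}.\qed

\section{When does a Wegner packing exist?}\label{sec:wegner}

Fix $n\ge2$, and write $p=p(n)$ and $\nu=\nu(n)=(p+3)^2-(12n-3)$. If a Wegner packing exists, the minimum of $A(D)$ is $W_n$, attained exactly by the Wegner packings, by Theorem~\ref{thm:wegner}. If not, the Groemer packing of Theorem~\ref{thm:upper} has integer $F$ with $p<F\le p+1$, and by Theorem~\ref{thm:all} the minimum is $W_n+\kappa$, attained exactly by the Groemer packings with $P(C_n)=2(p+1)$. So Theorem~\ref{thm:arith} amounts to deciding when a Wegner packing exists. We parametrize the Groemer polygons and express $\nu$ as the value of a quadratic form that measures the distance from a regular hexagon.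

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6,x={(1cm,0cm)},y={(0.5cm,0.866cm)}]
\draw[dashed] (0,0)--(7,0)--(0,7)--cycle;
\draw[thick,fill=black!8] (2,0)--(6,0)--(6,1)--(3,4)--(0,4)--(0,2)--cycle;
\foreach \y/\xa/\xb in {0/2/6,1/1/6,2/0/5,3/0/4,4/0/3}
  \foreach \x in {\xa,...,\xb} \fill (\x,\y) circle (2.5pt);
\node[below] at (1,0) {$a$}; \node[below] at (4,0) {$s-a-b$}; \node[below] at (6.5,0) {$b$};
\node[above] at (1.5,4) {$c$};
\end{tikzpicture}
\caption{The centers of a Groemer packing: a lattice triangle of side $s=7$ with corner triangles of sides $a=2$, $b=1$, $c=3$ cut off. The boundary has $3s-a-b-c=15$ lattice edges, and the polygon contains $26$ lattice points.}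
\label{fig:hex}
\end{figure}

Measure lengths in lattice edges. A \emph{lattice line} is a line through a lattice point in a lattice direction; two non-parallel lattice lines meet in a lattice point. The polygon $K=C_n$ of a Groemer packing, also when it is a segment, is the intersection of its six supporting half-planes with boundaries in lattice directions. Each boundary contains a vertex of $K$, so it is a lattice line. Three of these half-planes, with outer normals at angles $2\pi/3$, form a lattice triangle of some side $s$, and the other three cut off corner triangles of integer sides $a,b,c\ge0$ (Figure~\ref{fig:hex}). Let $(i,j,k)$ be the distances of a point from the sides of the big triangle, in units of the height of a lattice triangle. Then $i+j+k=s$, lattice points have integer coordinates, and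
\begin{equation}\label{eq:K}
K=\{0\le i\le s-a,\ 0\le j\le s-b,\ 0\le k\le s-c\}.
\end{equation}
The side $k=0$ meets $K$, which gives $s=i+j\le2s-a-b$. By symmetry,
\begin{equation}\label{eq:sides}
a,\ b,\ c,\ s-a-b,\ s-b-c,\ s-c-a\ \ge0 .
\end{equation}
Conversely, let integers satisfy \eqref{eq:sides} and define $K$ by \eqref{eq:K}. It contains $(s-a,a,0)$ and is bounded by lattice lines, so it is a convex lattice polygon with at most six sides in lattice directions, possibly a segment or a point. The removed corners $i>s-a$, $j>s-b$, $k>s-c$ are pairwise disjoint, because, for instance, $i>s-a$ and $j>s-b$ would give $i+j>s$. They contain $\binom{a+1}2,\binom{b+1}2,\binom{c+1}2$ of the $\binom{s+2}2$ lattice points. So, with $\ell=3s-a-b-c$, the number $n'$ of lattice points of $K$ satisfies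
\[
2n'=2+\ell+s^2-a^2-b^2-c^2 .
\]
Since $A(K)=\sqrt3\,(s^2-a^2-b^2-c^2)$, formula \eqref{eq:pick} gives $P(K)=2\ell$. Put $t=a+b+c$, $x=s-t$, $y=a-b$, $z=b-c$; the regular hexagon is the case $x=y=z=0$. Then $\ell=3x+2t$, $s=x+t$, and
\begin{align}
(\ell+3)^2-(12n'-3)&=\ell^2-6(s^2-a^2-b^2-c^2)=3x^2+6(a^2+b^2+c^2)-2t^2\notag\\
&=3x^2+2\bigl(y^2+z^2+(y+z)^2\bigr)=3x^2+4(y^2+yz+z^2)\notag\\
&=(2y+z)^2+3x^2+3z^2 .\label{eq:form}
\end{align}
In particular $(\ell+3)^2\ge12n'-3$, as announced in the introduction.

\begin{proposition}\label{prop:form}
A Wegner packing of $n$ disks exists if and only if $\nu=w^2+3x^2+3z^2$ for some integers $w,x,z$.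
\end{proposition}

\begin{proof}
Necessity is \eqref{eq:form} with $\ell=p$ and $n'=n$. For sufficiency we must recover integers $a,b,c,s$ from $w,x,z$, which needs congruences, and check \eqref{eq:sides}, which needs $\nu$ to be small.

\emph{Congruences.} Modulo $4$ we have $\nu\equiv(p+3)^2+3\in\{0,3\}$ and $\nu\equiv w^2-x^2-z^2$. If the parity of $w$ differed from that of both $x$ and $z$, then $\nu\equiv1$ for $w$ odd and $\nu\equiv2$ for $w$ even. So, after interchanging $x$ and $z$ if necessary, $w\equiv z\pmod2$. Put $y=(w-z)/2$; then $\nu=3x^2+4(y^2+yz+z^2)$. Modulo $4$ this gives $x^2+(p+3)^2\equiv1$, so exactly one of $x$ and $p+3$ is odd, and $x\equiv p\pmod2$. Modulo $3$ it gives $p^2\equiv\nu\equiv y^2+yz+z^2\equiv(y-z)^2$. Replacing $(y,z)$ by $(-y,-z)$ if necessary, $p\equiv z-y\pmod3$. Hence $p-3x-2y-4z$ is divisible by $2$ and by $3$, and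
\[
c=\tfrac16(p-3x-2y-4z),\qquad b=c+z,\qquad a=b+y,\qquad s=x+a+b+c
\]
are integers with $\ell=3x+2(3c+y+2z)=p$.

\emph{Signs.} The six numbers in \eqref{eq:sides} are $a,b,c$ and $c+x,a+x,b+x$. Each has the form $\frac16(p-\lambda)$ with $\lambda=\pm3x+\lambda'$, where $\lambda'$ is $2y+4z$, $-4y-2z$, $2y-2z$ for $c$, $a$, $b$, respectively. In these three cases $16(y^2+yz+z^2)-\lambda'^2$ equals $12y^2$, $12z^2$, $12(y+z)^2$, so $\lambda'^2/4\le4(y^2+yz+z^2)$. By the Cauchy--Schwarz inequality applied to $\lambda=\sqrt3\cdot(\pm\sqrt3x)+2\cdot(\lambda'/2)$,
\[
\lambda^2\le(3+4)\bigl(3x^2+\lambda'^2/4\bigr)\le7\nu .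
\]
Since $p+2<\sqrt{12n-3}$, we have $\nu<(p+3)^2-(p+2)^2=2p+5$, that is,
\begin{equation}\label{eq:nusmall}
\nu\le2p+4 .
\end{equation}
Thus $\lambda^2\le14p+28<(p+6)^2$, the difference being $(p-1)^2+7$. Each of the six integers exceeds $-1$, so \eqref{eq:sides} holds. The polygon $K$ has perimeter $2p$, and \eqref{eq:form} gives $(p+3)^2-(12n'-3)=\nu$, so $n'=n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arith}]
By Dickson \cite{Dickson}, the positive integers not represented by $w^2+3x^2+3z^2$ are exactly those of the form $9^k(3m+2)$ with $k,m\ge0$; and $0$ is represented. Combine this with Proposition~\ref{prop:form} and the first paragraph of this section.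
\end{proof}

One half of Dickson's theorem is elementary: the numbers $9^k(3m+2)$ are not represented. For $k=0$, the form is congruent to $w^2\not\equiv2\pmod 3$. If $9$ divides $w^2+3x^2+3z^2$, then $3\mid w$, hence $3\mid x^2+z^2$, hence $3\mid x$ and $3\mid z$, and one may divide by $9$.

\subsection*{Both values occur infinitely often}
For $n=3q^2+3q+1$ we have $12n-3=(6q+3)^2$ and $\nu=0$, and the regular hexagon is a Wegner packing. For $n=3q^2+3q-5$ with $q\ge6$, the first case being $n=121$, we have $12n-3=(6q+3)^2-72>(6q+2)^2$ because $12q+5>72$. So $p(n)=6q$ and $\nu=72=9\cdot8$. By Proposition~\ref{prop:form} and the elementary half of Dickson's theorem no Wegner packing exists, and the minimum of $A(D)$ is exactly $W_n+2-\sqrt3$. The constant $2-\sqrt3$ in Theorem~\ref{thm:upper} is therefore best possible.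

\begin{remark}
By Theorem~\ref{thm:arith}, the second case does not occur for $n<121$. Indeed, let $\nu=9^k(3m+2)$. Since $\nu\equiv p^2\pmod3$, we have $k\ge1$ and $3\mid p$. Since $\nu\equiv0$ or $3\pmod4$, the values $18$ and $45$ are excluded, so $\nu\ge72$. Then \eqref{eq:nusmall} gives $p\ge34$, hence $p\ge36$, and $12n-3>38^2=1444$ gives $n\ge121$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dickson}
Dickson, \emph{Integers represented by positive ternary quadratic forms}, Bull. Amer. Math. Soc. \textbf{33} (1927), 63--70.

\bibitem{Note}
\emph{Note on an inequality of Wegner}, \texttt{http://www.renyi.hu/\textasciitilde carlos/wegner.pdf}.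

\end{thebibliography}
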